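\title{Equivalence of the first V\'en\'ereau fibration and the Bhatwadekar--Dutta fibration}

\begin{abstract}
Over a field of characteristic zero, consider the morphisms
$\mathbb{A}^4\to\mathbb{A}^2$ given by $\bigl(x,\;y+x(xz+yp)\bigr)$ for
$p=yu+z^2$ (the first V\'en\'ereau fibration) and for $p=yu+z^2+z$ (the
Bhatwadekar--Dutta fibration). We prove that they are equivalent; hence one is
trivial if and only if the other is. Completing the square reduces the problem
to removing a constant $a$ from $p=yu+z^2+a$. Near $x=0$ this is done by an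
explicit isomorphism whose essential part is the matrix
$\mathrm{diag}(\lambda,\lambda^{-1})$, $\lambda=1-ax$; replacing it by a matrix
of $SL_2(k[x])$ congruent to it modulo $x^4$ gives a global isomorphism. The
method applies to $p=yu+q$ for every $q\in k[x][z]$.
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $k$ be a field of characteristic zero and let $B=k[x,y,z,u]$ be the
coordinate ring of $\mathbb{A}^4$. For $p\in B$ put
\[
F(p)=y+x(xz+yp),\qquad \varphi(p)=(x,F(p))\colon\mathbb{A}^4\to\mathbb{A}^2 ,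
\]
so that $\varphi(p)$ is induced by the inclusion $k[x,F(p)]\subset B$. A
morphism is an \emph{$\mathbb{A}^2$-fibration} if it is flat and each of its
fibers is isomorphic to $\mathbb{A}^2$. We write $A^{[n]}$ for a polynomial
ring in $n$ variables over $A$, and call $\varphi(p)$ \emph{trivial} if
$B=k[x,F(p)]^{[2]}$, that is, if $B=k[x,F(p),g_1,g_2]$ for some $g_1,g_2\in B$.
Morphisms $\varphi,\psi\colon\mathbb{A}^4\to\mathbb{A}^2$ are
\emph{equivalent} if $\psi\circ\alpha=\beta\circ\varphi$ for some automorphisms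
$\alpha$ of $\mathbb{A}^4$ and $\beta$ of $\mathbb{A}^2$. Trivial means
equivalent to the projection $(x,y)$, so triviality is preserved by
equivalence. In terms of rings: if $\Psi$ is an automorphism of $B$ and the
pair $\bigl(\Psi(x),\Psi(F(p'))\bigr)$ equals $\beta(x,F(p))$, then
$\varphi(p')\circ\operatorname{Spec}\Psi=\beta\circ\varphi(p)$.

It is known that $\varphi(p)$ is an $\mathbb{A}^2$-fibration for $p=yu+z^2$
and for $p=yu+z^2+z$. The former is the first V\'en\'ereau fibration, the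
latter is the Bhatwadekar--Dutta example, and in both cases it is open whether
the fibration is trivial. We answer the following question from \cite{FAF}.

\medskip\noindent
\emph{Are $\varphi(yu+z^2)$ and $\varphi(yu+z^2+z)$ equivalent?}
\medskip

Both maps are products over the line $x=0$, where $F(p)$ reduces to $y$, and
over its complement (Lemma~\ref{lem:coords}). They can differ only in the way
these two pieces are attached along $x=0$. Two trivial fibrations are
equivalent, so a negative answer would show that one of the two is not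
trivial, while a positive answer merges two open problems into one. There is a
reason to hesitate. Completing the square (see below) places both maps in the
family
\[
F(yu+z^2+a)=(1+ax)\,y+x^2z+xy\,(yu+z^2),\qquad a\in k,
\]
at $a=0$ and $a=-\frac14$. For $\kappa\in k^*$ the substitution
$(x,y,z,u)\mapsto(\kappa^{-2}x,\kappa^{-3}y,\kappa z,\kappa^5u)$ sends
$F(yu+z^2+a)$ to $\kappa^{-3}F(yu+z^2+\kappa^{-2}a)$. Over an algebraically
closed field the members with $a\ne0$ are therefore equivalent for an obvious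
reason, and $a=0$ is their degeneration. Nothing forces a degeneration to be
equivalent to the general member. Here it is.

\begin{theorem}\label{thm:answer}
There is a $k[x]$-automorphism $\Psi$ of $B$ with
$\Psi\bigl(F(yu+z^2+z)\bigr)=F(yu+z^2)-\frac12x^2$. Hence, with
$\alpha=\operatorname{Spec}\Psi$ and $\beta(s,t)=(s,t-\frac12s^2)$,
\[
\varphi(yu+z^2+z)\circ\alpha=\beta\circ\varphi(yu+z^2).
\]
The two fibrations are equivalent; in particular, the first V\'en\'ereau
fibration is trivial if and only if the Bhatwadekar--Dutta fibration is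
trivial.
\end{theorem}

Whether they are trivial is not decided here. The main step is the removal of
the constant term.

\begin{theorem}\label{thm:const}
For every $a\in k[x]$ there is a $k[x]$-automorphism $\Phi$ of $B$ with
$\Phi\bigl(F(yu+z^2+a)\bigr)=F(yu+z^2)$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:answer} from Theorem~\ref{thm:const}]
Let $\sigma$ be the automorphism $z\mapsto z-\frac12$ fixing $x,y,u$. Since
$(z-\frac12)^2+(z-\frac12)=z^2-\frac14$ and $\sigma(x^2z)=x^2z-\frac12x^2$, we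
get $\sigma\bigl(F(yu+z^2+z)\bigr)=F(yu+z^2-\frac14)-\frac12x^2$. Take $\Phi$
for $a=-\frac14$ and put $\Psi=\Phi\circ\sigma$.
\end{proof}

The proof of Theorem~\ref{thm:const} is no longer for an arbitrary polynomial
$q(z)$ in place of $z^2$, and we give it in that generality.
Theorem~\ref{thm:const} is the case $q=z^2$, $r=0$ of the next statement.

\begin{theorem}\label{thm:general}
Let $q\in k[x][z]$, $a\in k[x]$, and let $r\in k[x,S]$ be a polynomial in two
variables. Put $q'=q+a+x\,r(x,xz)$. Then there is a $k[x]$-automorphism of $B$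
carrying $F(yu+q')$ to $F(yu+q)$. Thus the constant term of $q$ is irrelevant,
and for $i\ge1$ the coefficient of $z^i$ matters only modulo $x^{i+1}$.
\end{theorem}

\begin{theorem}\label{thm:quad}
Let $p=\epsilon\,yu+cz^2+bz+a$ with $\epsilon\in k^*$, $a,b\in k[x]$ and
$c\in c_0+x^3k[x]$, $c_0\in k$.
\begin{enumerate}
\item If $c_0\ne0$, then $\varphi(p)$ is equivalent to the V\'en\'ereau
fibration $\varphi(yu+z^2)$.
\item If $c_0=0$, then $\varphi(p)$ is trivial: $B=k[x,F(p)]^{[2]}$.
\end{enumerate}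
\end{theorem}

The characteristic of $k$ is used only to divide by $2$ when completing the
square, in the proofs of Theorem~\ref{thm:answer} and
Theorem~\ref{thm:quad}(1). We also use one standard fact: if $n$ elements
generate $R^{[n]}$ as an algebra over a domain $R$, they are algebraically
independent over $R$, because the transcendence degree over the fraction field
of $R$ is $n$.

\section{The obstacle, and the case $p=yu$}\label{sec:toy}

Let $R'=k[x]_{(x)}$ be the ring of rational functions $g_1/g_2\in k(x)$ with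
$g_2(0)\ne0$. Inside $E=k(x)[y,z,u]$ consider
\[
B_x=k[x,x^{-1}][y,z,u]\qquad\text{and}\qquad B'=R'[y,z,u].
\]
The ring $B_x$ describes $\mathbb{A}^4$ away from $x=0$, and $B'$ describes it
near $x=0$. For $p\in B$ and $a\in k[x]$ write
\begin{equation}\label{eq:names}
p_a=p+a,\qquad v_a=xz+yp_a,\qquad f_a=y+xv_a=F(p+a),
\end{equation}
and drop the index when $a=0$. We want an automorphism taking $f_a$ to $f$.

Since $f_a=(1+ax)y+x^2z+xyp$, the natural attempt is to rescale $y$, keep $p$
fixed, and absorb the error in the term $x^2z$. So let $T$ be an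
$R'$-endomorphism of $B'$ with
\begin{equation}\label{eq:shape}
T(y)=\lambda y,\qquad T(z)=z+yh,\qquad T(p)=p\qquad(\lambda\in R',\ h\in B').
\end{equation}
Then $T(f_a)=\lambda y+x^2z+x^2yh+\lambda xy(p+a)$, and this equals
$f=y+x^2z+xyp$ if and only if
\[
x^2h=\bigl(1-\lambda(1+ax)\bigr)+x(1-\lambda)\,p .
\]
Modulo $x$ this gives $\lambda\equiv1$. The last term is then divisible by
$x^2$, so $\lambda(1+ax)\equiv1$, that is, $\lambda\equiv1-ax\pmod{x^2}$. This
is the obstacle. A $k[x]$-automorphism of $B$ with $y\mapsto\lambda y$,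
$\lambda\in k[x]$, must have $\lambda\in k^*$, because $y$ is irreducible; and
no constant is congruent to $1-ax$ modulo $x^2$ when $a(0)\ne0$. In $R'$ there
is no obstacle. The simplest choice is
\begin{equation}\label{eq:lambda}
\lambda=1-ax,\qquad h=a(p+a),
\end{equation}
for which both sides above equal $a^2x^2+ax^2p$. With this choice
$T(v_a)=xz+axy(p+a)+(1-ax)y(p+a)=v+ay$, and $y=f-xv$ gives
\begin{equation}\label{eq:Tfv}
T(f_a)=f,\qquad T(v_a)=v+ay=\lambda v+af .
\end{equation}

Now take $p=yu$, the smallest case. Here $T(u)=\lambda^{-1}u$ ensures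
$T(p)=p$. This $T$ has a pole where $1-ax=0$. The way out is to look at it in
other coordinates. Away from $x=0$ we have
\[
y=f_a-xv_a,\qquad z=x^{-1}\bigl(v_a-y(yu+a)\bigr),
\]
so $f_a,v_a,u$ are coordinates of $B_x$ over $k[x,x^{-1}]$, and likewise
$f,v,u$. In these coordinates $T$ is affine:
$(f_a,v_a,u)\mapsto(f,\ \lambda v+af,\ \lambda^{-1}u)$. The only denominator in
the formulas for $y,z,u$ is one factor $x$, so changing $T$ by multiples of $x$
should create no pole along $x=0$. Modulo $x$ we may replace $\lambda$ by $1$.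
Let $\Phi$ be the $k[x,x^{-1}]$-automorphism of $B_x$ with
$(f_a,v_a,u)\mapsto(f,\ v+af,\ u)$. Then $\Phi(u)=u$,
\[
Y:=\Phi(y)=f-x(v+af)=y-axf,\qquad
\Phi(z)=x^{-1}\bigl(v+af-Y(Yu+a)\bigr).
\]
Modulo $x$ we have $v\equiv y^2u$ and $f\equiv Y\equiv y$, so the numerator is
$\equiv y^2u+ay-y(yu+a)=0$, and $\Phi(z)\in B$. The inverse sends $(f,v,u)$ to
$(f_a,\ v_a-af_a,\ u)$, hence $y=f-xv$ to $Y'=y+axf_a$ and
$z=x^{-1}(v-y^2u)$ to $x^{-1}(v_a-af_a-Y'^2u)$, whose numerator is
$\equiv y^2u+ay-ay-y^2u=0$ modulo $x$. So $\Phi$ is a $k[x]$-automorphism of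
$B$ with $\Phi(f_a)=f$.

The general proof has the same three parts: coordinates away from $x=0$, the
isomorphism $T$ near $x=0$, and a polynomial map that agrees with $T$ to
sufficiently high order in $x$. What changes is the order. For $p=yu+z^2$ the
denominators accumulate to $x^4$, and the matrix
$\mathrm{diag}(\lambda,\lambda^{-1})$ can no longer be replaced by the
identity.

\section{Shears, coordinates away from $x=0$, and the map $T$}\label{sec:charts}

In this section and the next, $q\in k[x][z]$ and $a\in k[x]$ are fixed,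
$p=yu+q(z)$, the notation \eqref{eq:names} is in force, and $d$ is an integer
with $d\ge\max(1,\deg_zq)$. For $g\in k[x][S]$ let
\[
\delta_g(Y,S,H)=\frac{g(S+YH)-g(S)}{Y}\in k[x][Y,S,H];
\]
for instance $\delta_{S^2}=2SH+YH^2$.

To realize \eqref{eq:shape} we must move $z$ to $z+yh$ without changing $p$.
This changes $q(z)$ by a multiple of $y$, which the term $yu$ can absorb.

\begin{lemma}\label{lem:shear}
Let $R$ be a ring with $k[x]\subset R\subset k(x)$ and let $h\in R[p]$. The
$R$-endomorphism $\sigma_h\colon(y,z,u)\mapsto\bigl(y,\ z+yh,\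
u-\delta_q(y,z,h)\bigr)$ of $R[y,z,u]$ fixes $p$ and is an automorphism with
inverse $\sigma_{-h}$.
\end{lemma}

\begin{proof}
We have $\sigma_h(p)=yu-y\,\delta_q(y,z,h)+q(z+yh)=yu+q(z)=p$. Hence
$\sigma_h(h)=h$, and $\sigma_h\sigma_{-h}(z)=\sigma_h(z-yh)=z$. So
$\sigma_h\sigma_{-h}$ fixes $y,z,p$, therefore $yu=p-q(z)$, therefore $u$. The
same holds with $h$ and $-h$ exchanged.
\end{proof}

Shears also produce the missing coordinate away from $x=0$. Indeed
$v_a/x=z+y(p_a/x)$ is the image of $z$ under $\sigma_{p_a/x}$, so the image of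
$u$, cleared of denominators, is the natural companion of $v_a$. Put
$Q(S)=x^dq(S/x)$, which lies in $k[x][S]$ because $d\ge\deg_zq$, and note that
$\delta_Q(Y,S,H)=x^d\delta_q(Y,S/x,H/x)$. Define
\[
w_a=x^d\sigma_{p_a/x}(u)=x^du-\delta_Q(y,xz,p_a)\in B,\qquad w=w_0 .
\]

\begin{lemma}\label{lem:coords}
We have
\begin{equation}\label{eq:key}
yw_a+Q(v_a)=x^dp
\end{equation}
and
\begin{equation}\label{eq:inverse}
\begin{aligned}
y&=f_a-xv_a, &\qquad x^dp_a&=x^da+yw_a+Q(v_a),\\
xz&=v_a-yp_a, &\qquad x^du&=w_a+\delta_Q(y,xz,p_a).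
\end{aligned}
\end{equation}
Consequently $B_x=k[x,x^{-1}][f_a,v_a,w_a]$ and $E=k(x)[f_a,v_a,w_a]$, and
$f_a,v_a,w_a$ are algebraically independent over $k(x)$.
\end{lemma}

\begin{proof}
By definition of $\delta_Q$,
$Q(v_a)=Q(xz+yp_a)=Q(xz)+y\,\delta_Q(y,xz,p_a)$, and $Q(xz)=x^dq(z)$. Adding
$yw_a=x^dyu-y\,\delta_Q(y,xz,p_a)$ gives \eqref{eq:key}. The second formula of
\eqref{eq:inverse} is \eqref{eq:key}, and the others are the definitions of
$f_a,v_a,w_a$. Read in order, they express $y,p_a,z,u$ as polynomials in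
$f_a,v_a,w_a$ over $k[x,x^{-1}]$.
\end{proof}

\begin{lemma}\label{lem:T}
Let $\lambda=1-ax$, $h=a(p+a)$, and let $T$ be the $R'$-endomorphism of $B'$
with $T(y)=\lambda y$, $T(z)=z+yh$, $T(u)=\lambda^{-1}\bigl(u-\delta_q(y,z,h)\bigr)$.
Then $T$ is an automorphism of $B'$, and
\[
T(f_a)=f,\qquad T(v_a)=\lambda v+af,\qquad T(w_a)=\lambda^{-1}w',
\]
where $w'=w-\delta_Q(y,v,a)$. Moreover $k[x][f,v,w']=k[x][f,v,w]$.
\end{lemma}

\begin{proof}
Since $\lambda$ is a unit of $R'$, the map
$\rho\colon(y,z,u)\mapsto(\lambda y,z,\lambda^{-1}u)$ is an automorphism of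
$B'$, and it fixes $p$. Comparing values on $y,z,u$ shows
$T=\sigma_h\circ\rho$. So $T$ is an automorphism that satisfies
\eqref{eq:shape} and \eqref{eq:lambda}, and \eqref{eq:Tfv} holds. Apply $T$ to
\eqref{eq:key}, and then use \eqref{eq:key} for $a=0$:
\[
\lambda y\,T(w_a)+Q(v+ay)=x^dp=yw+Q(v).
\]
As $Q(v+ay)-Q(v)=y\,\delta_Q(y,v,a)$, this gives $\lambda T(w_a)=w'$. Finally
$w-w'\in k[x][y,v]\subset k[x][f,v]$, since $y=f-xv$.
\end{proof}

\begin{example}\label{ex:square}
For $q=z^2$ and $d=2$ we have $Q=S^2$, and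
\[
w_a=x^2u-2xzp_a-yp_a^2,\qquad yw_a+v_a^2=x^2(yu+z^2),
\]
\[
T(u)=\lambda^{-1}(u-2zh-yh^2),\qquad w'=w-2av-a^2y=w-a(2-ax)v-a^2f .
\]
\end{example}

\section{Rounding $T$ modulo $x^{2d}$}\label{sec:round}

In the coordinates $(f_a,v_a,w_a)$ and $(f,v,w')$ the map $T$ is affine over
$R'[f]$ with linear part $\mathrm{diag}(\lambda,\lambda^{-1})$. We need three
things: a criterion for a map to preserve $B$, a bound on how much $T$ may be
changed, and a polynomial matrix within that bound.

\begin{lemma}\label{lem:glue}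
$B_x\cap B'=B$. Hence a $k(x)$-automorphism $\Phi$ of $E$ with
$\Phi(B_x)=B_x$ and $\Phi(B')=B'$ restricts to a $k[x]$-automorphism of $B$.
\end{lemma}

\begin{proof}
Comparing coefficients of monomials in $y,z,u$, it suffices to see that
$k[x,x^{-1}]\cap R'=k[x]$. If $g/x^n=g_1/g_2$ with $n\ge1$, $g(0)\ne0$ and
$g_2(0)\ne0$, then $gg_2=x^ng_1$ is contradictory at $x=0$. The second claim
follows from $\Phi(B_x\cap B')=\Phi(B_x)\cap\Phi(B')$.
\end{proof}

We use the following principle several times. Let $D\subset E$ be an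
$R'$-subalgebra, $I$ an ideal of $D$, and $\Xi$ a $k(x)$-endomorphism of $E$.
If $g_1,\dots,g_n\in D$ and $\Xi(g_i)-g_i\in I$ for all $i$, then
$\Xi(g)-g\in I$ for all $g\in R'[g_1,\dots,g_n]$, because a polynomial over
$R'$ takes congruent values at congruent arguments.

\begin{lemma}\label{lem:perturb}
Let $\Xi$ be a $k(x)$-endomorphism of $E$ that changes each of $f_a,v_a,w_a$
by an element of $x^{2d}B'$. Then $\Xi(B')\subset B'$.
\end{lemma}

\begin{proof}
We follow \eqref{eq:inverse} and count the powers of $x$ that are lost. The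
elements $y$ and $x^dp_a$ lie in $R'[f_a,v_a,w_a]$, so $\Xi$ changes them by
elements of $x^{2d}B'$. Dividing by $x^d$, we get $\Xi(p_a)-p_a\in x^dB'$. Thus
$y,p_a,v_a,w_a$ are all changed by elements of $x^dB'$. The same then holds
for $xz=v_a-yp_a$, and next for $x^du=w_a+\delta_Q(y,xz,p_a)$, which is a
polynomial over $k[x]$ in $w_a,y,xz,p_a$. Therefore
$\Xi(z)-z\in x^{d-1}B'\subset B'$, where $d\ge1$ is used, and
$\Xi(u)-u\in B'$.
\end{proof}

So $T$ may be changed modulo $x^{2d}$: one factor $x^d$ is spent on $p_a$, and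
another on $u$.

\begin{remark}\label{rem:identity}
Rounding modulo $x$, as in Section~\ref{sec:toy}, fails for $q=z^2$ and
$a(0)\ne0$. Send $(f_a,v_a,w_a)$ to $(f,V,W)$ with $V=v+af=(v+ay)+axv$ and
$W=w'$. The image of $y$ is $Y=f-xV=\lambda y-ax^2v$, and that of $p_a$ is
$a+x^{-2}(YW+V^2)$. Since $yw'+(v+ay)^2=x^2p$, modulo $x^2$ we have
\[
YW+V^2\equiv-axyw'+2axv(v+ay)\equiv ax\,(v+ay)(3v+ay),
\]
and $(v+ay)(3v+ay)\equiv y^2(p+a)(3p+a)\not\equiv0\pmod x$. The image of $p_a$
has a pole along $x=0$.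
\end{remark}

An invertible matrix over $k[x]$ has constant determinant. It is therefore
essential that the factor $\lambda$ on $v$ is compensated by $\lambda^{-1}$ on
$w'$: for $a(0)\ne0$ no element of $GL_2(k[x])$ is congruent to
$\mathrm{diag}(\lambda,1)$ modulo $x^2$. For determinant one, truncate the
geometric series of $\lambda^{-1}$ and let the off-diagonal entries repair the
determinant.

\begin{lemma}\label{lem:matrix}
Let $N\ge1$ and $\mu=\sum_{i=0}^{2N-1}(ax)^i$. Then
$M=\begin{pmatrix}\lambda&x^N\\-a^{2N}x^N&\mu\end{pmatrix}$ lies in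
$SL_2(k[x])$ and is congruent to $\mathrm{diag}(\lambda,\lambda^{-1})$ modulo
$x^NR'$.
\end{lemma}

\begin{proof}
From $\lambda\mu=1-(ax)^{2N}$ we get $\det M=\lambda\mu+(ax)^{2N}=1$ and
$\mu-\lambda^{-1}=-\lambda^{-1}(ax)^{2N}$.
\end{proof}

\begin{proposition}\label{prop:const}
There is a $k[x]$-automorphism $\Phi$ of $B$ with
$\Phi\bigl(F(yu+q+a)\bigr)=F(yu+q)$.
\end{proposition}

\begin{proof}
Take $N=2d$ in Lemma~\ref{lem:matrix} and put
\[
V=\lambda v+x^Nw'+af,\qquad W=-a^{2N}x^Nv+\mu w' .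
\]
Since $M$ is invertible over $k[x]$, we have
$k[x][f,V,W]=k[x][f,v,w']=k[x][f,v,w]$. By Lemma~\ref{lem:coords}, for $a$ and
for $0$, both $(f_a,v_a,w_a)$ and $(f,V,W)$ are triples of coordinates of
$B_x$ over $k[x,x^{-1}]$. So there is a unique $k(x)$-automorphism $\Phi$ of
$E$ with $(f_a,v_a,w_a)\mapsto(f,V,W)$, and $\Phi(B_x)=B_x$. By
Lemma~\ref{lem:glue} it remains to prove $\Phi(B')=B'$.

Extend $T$ to $E=B'[x^{-1}]$ and put $\Theta=T^{-1}\Phi$. To control
$\Theta^{-1}$ along with $\Theta$, we use a ring that $\Theta$ visibly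
preserves. Let $C=R'[f_a,v_a,w_a]\subset B'$ and $C_0=R'[f,v,w']$. By
Lemma~\ref{lem:T}, $T(C)=R'[f,\lambda v+af,\lambda^{-1}w']=C_0$, and
$\Phi(C)=R'[f,V,W]=C_0$. Hence $\Theta(C)=C$. Moreover $\Phi(f_a)=T(f_a)$,
\[
\Phi(v_a)-T(v_a)=x^Nw',\qquad
\Phi(w_a)-T(w_a)=(\mu-\lambda^{-1})w'-a^{2N}x^Nv ,
\]
and these differences lie in $x^NC_0$. Applying $T^{-1}$, we see that $\Theta$
changes $f_a,v_a,w_a$, hence every element of $C$, by an element of $x^NC$.
For $g\in C$ apply this to $\Theta^{-1}(g)\in C$: we get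
$g-\Theta^{-1}(g)\in x^NC$. So Lemma~\ref{lem:perturb} applies to $\Theta$ and
to $\Theta^{-1}$, and gives $\Theta(B')=B'$. Therefore
$\Phi(B')=T\Theta(B')=B'$.
\end{proof}

For $q=z^2$ this is Theorem~\ref{thm:const}, which completes the proof of
Theorem~\ref{thm:answer}.

\begin{example}\label{ex:explicit}
Let $q=z^2$, $d=2$, $N=4$, with $w'$ as in Example~\ref{ex:square}. Then
$\mu=\sum_{i=0}^7(ax)^i$, $V=\lambda v+af+x^4w'$ and $W=\mu w'-a^8x^4v$. With
$Y=f-xV=\lambda y-x^5w'$ and $P=a+x^{-2}(YW+V^2)$, formulas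
\eqref{eq:inverse} give
\[
\Phi(y)=Y,\qquad \Phi(z)=x^{-1}(V-YP),\qquad
\Phi(u)=x^{-2}\bigl(W+2x\,\Phi(z)P+YP^2\bigr).
\]
The proof shows that these are polynomials. Theorem~\ref{thm:answer} uses
$a=-\frac14$.
\end{example}

\section{Terms of the form $x\,r(x,xz)$}\label{sec:higher}

These terms need no gluing. The form $v=xz+yp$ is unchanged when $(z,p)$ is
replaced by $(z+yg,\ p-xg)$, for any $g$. Such a move is reversible if $g$ is
a function of the invariants $x$ and $v$, and $g=r(x,v)$ agrees with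
$r(x,xz)$ modulo $y$. The discrepancy, a multiple of $y$, is absorbed by $u$.

\begin{proposition}\label{prop:higher}
Let $q\in k[x][z]$, $r\in k[x,S]$ and $q'=q+x\,r(x,xz)$. There is a
$k[x]$-automorphism $\omega$ of $B$ with $\omega\bigl(F(yu+q)\bigr)=F(yu+q')$.
\end{proposition}

\begin{proof}
Let $p=yu+q$, $v=xz+yp$, $p'=yu+q'$, $v'=xz+yp'$, and put
$Z=z+y\,r(x,v')$, $P=p'-x\,r(x,v')$. Then $xZ+yP=v'$. Since $Z\equiv z$ and
$v'\equiv xz$ modulo $y$,
\[
U:=\frac{P-q(Z)}{y}=u+\frac{q(z)-q(Z)}{y}+x\,\frac{r(x,xz)-r(x,v')}{y}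
\]
lies in $B$. Let $\omega$ be the $k[x]$-endomorphism
$(y,z,u)\mapsto(y,Z,U)$. Then $\omega(p)=yU+q(Z)=P$, so $\omega(v)=v'$ and
$\omega(y+xv)=y+xv'$.

The same construction for the pair $(q',-r)$ in place of $(q,r)$ gives
$\omega'$ with $\omega'(y)=y$, $\omega'(z)=z-y\,r(x,v)$ and $\omega'(v')=v$.
Then $\omega\omega'$ fixes $y$ and $v'$, and
$\omega\omega'(z)=Z-y\,r(x,v')=z$. Hence it fixes $yp'=v'-xz$ and $p'$, then
$yu=p'-q'(z)$ and $u$. So $\omega\omega'=\mathrm{id}$, and exchanging the two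
pairs gives $\omega'\omega=\mathrm{id}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Proposition~\ref{prop:higher} for $q+a$ gives $\omega$ with
$\omega^{-1}\bigl(F(yu+q')\bigr)=F(yu+q+a)$; compose with the $\Phi$ of
Proposition~\ref{prop:const}. The last sentence holds because the polynomials
$x\,r(x,xz)$ are exactly the sums $\sum_ir_i(x)\,x^{i+1}z^i$ with
$r_i\in k[x]$.
\end{proof}

\section{Quadratic $q$: proof of Theorem~\ref{thm:quad}}\label{sec:quad}

The substitution $u\mapsto u/\epsilon$ reduces to $\epsilon=1$. Write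
$c=c_0+x^3c_3$ with $c_3\in k[x]$. Since $x^3c_3z^2=x\cdot c_3\,(xz)^2$,
Theorem~\ref{thm:general} with $r=c_3S^2$ reduces to $c=c_0$. This is where
the hypothesis on $c$ enters: Theorem~\ref{thm:general} does not remove terms
$xz^2$ or $x^2z^2$, and completing the square requires $c$ to be a unit of
$k[x]$. Both reductions are $k[x]$-automorphisms of $B$ matching the
polynomials $F$, so they preserve the equivalence class.

\subsection*{The case $c_0\ne0$}
The substitution $z\mapsto z-\frac{b}{2c_0}$ turns $p$ into $yu+c_0z^2+a'$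
with $a'=a-\frac{b^2}{4c_0}\in k[x]$, and turns $F(p)$ into
$F(yu+c_0z^2+a')-x^2\frac{b}{2c_0}$. The subtracted term is removed by the
automorphism $(s,t)\mapsto\bigl(s,t+s^2\frac{b(s)}{2c_0}\bigr)$ of
$\mathbb{A}^2$, and $a'$ is removed by Theorem~\ref{thm:general}. Finally, the
substitution $(x,y,z,u)\mapsto(c_0^{-1}x,\,c_0^{-2}y,\,z,\,c_0^3u)$ sends
$yu+c_0z^2$ to $c_0(yu+z^2)$, hence $xz+y(yu+c_0z^2)$ to
$c_0^{-1}\bigl(xz+y(yu+z^2)\bigr)$, hence the pair $\bigl(x,F(yu+c_0z^2)\bigr)$
to $\bigl(c_0^{-1}x,\ c_0^{-2}F(yu+z^2)\bigr)$. This proves (1).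

\subsection*{The case $c_0=0$}
By Theorem~\ref{thm:general} we may take $a=0$. So $p=yu+bz$, $v=xz+yp$,
$f=y+xv$; let $A=k[x,f]$. It suffices to find two elements that generate $B$
over $A$, for then four elements generate $B$ over $k$ and are algebraically
independent. Lemma~\ref{lem:coords} with $q=bz$, $d=1$, $Q=bS$,
$\delta_Q=bH$ gives
\begin{equation}\label{eq:linear}
w=xu-bp,\qquad yw+bv=xp,\qquad B_x=A[x^{-1}][v,w].
\end{equation}
The subring $A[v,w]$ agrees with $B$ away from $x=0$. We enlarge it by finding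
elements that are divisible by $x$ in $B$ and adjoining the quotients. Since
$w\equiv-b(0)p\pmod x$, the first division depends on whether $b(0)=0$.

\medskip\noindent\emph{Subcase $b(0)=0$.}
Write $b=xb_1$. Then $w=x\tilde w$ with $\tilde w=u-b_1p$, and
\eqref{eq:linear} gives $p=y\tilde w+b_1v$. So $y=f-xv$, $p$ and
$u=\tilde w+b_1p$ lie in $A[v,\tilde w]$, and only $z$ is missing. With
$e=1-b_1f$ and $y=f-xv$,
\[
xz=v-yp=(1-b_1y)v-y^2\tilde w
=ev-f^2\tilde w+x\bigl(b_1v^2+(2f-xv)v\tilde w\bigr).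
\]
Put $\tau=-z+b_1v^2+(2f-xv)v\tilde w$. Then $B=A[v,\tilde w,\tau]$ and
$x\tau=f^2\tilde w-ev$. This relation is linear in $(\tilde w,v)$, and its
coefficients form a row of an invertible matrix over $A$: with
$L=(1+b_1f)\tilde w+b_1^2v$,
\[
\begin{pmatrix}x\tau\\ L\end{pmatrix}
=\begin{pmatrix}f^2&-e\\1+b_1f&b_1^2\end{pmatrix}
\begin{pmatrix}\tilde w\\ v\end{pmatrix},\qquad
\det=b_1^2f^2+(1-b_1f)(1+b_1f)=1 .
\]
Hence $\tilde w,v\in A[\tau,L]$ and $B=A[\tau,L]$. For $b=0$ this reads
$B=k[x,f,\tau,u]$.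

\medskip\noindent\emph{Subcase $b(0)\ne0$.}
Now two divisions are needed. Replacing $y$ by $f-xv$ in $yw+bv=xp$ gives
\begin{equation}\label{eq:m}
fw+bv=xm,\qquad m:=p+vw .
\end{equation}
Next, $w+bp=xu$; expressing $p$ through $m$ and using \eqref{eq:m},
\begin{equation}\label{eq:n}
bm+w+fw^2=(bp+w)+w(bv+fw)=xn,\qquad n:=u+mw .
\end{equation}
Where $b$ is invertible, $n$ and $w$ generate everything. Indeed
\[
m=\frac{xn-w-fw^2}{b},\quad v=\frac{xm-fw}{b},\quad y=f-xv,\quad
u=n-mw,\quad p=m-vw,\quad z=\frac{p-yu}{b}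
\]
lie successively in $A[b^{-1}][n,w]$, so $B[b^{-1}]=A[b^{-1}][n,w]$. Together
with \eqref{eq:linear} we have two charts, which cover because $x$ and $b$ are
coprime in $k[x]$. They share the coordinate $w$, and eliminating $m$ from
\eqref{eq:m} and \eqref{eq:n} relates the other two:
\[
b^2v=x\,bm-bfw=x^2n-G,\qquad G:=x(w+fw^2)+bfw\in A[w].
\]
Choose $\xi,\eta\in k[x]$ with $\xi x^2+\eta b^2=1$ and put
$\tau=\xi v+\eta n\in B$. Then
\[
x^2\tau=\xi x^2v+\eta(b^2v+G)=v+\eta G,\qquad
b^2\tau=\xi(x^2n-G)+\eta b^2n=n-\xi G .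
\]
So $v$ and $n$ lie in $D=A[w,\tau]$, whence $B_x=D[x^{-1}]$ and
$B[b^{-1}]=D[b^{-1}]$. For $g\in B$ there is $j$ with $x^jg,\,b^jg\in D$; as
$x^j$ and $b^j$ generate the unit ideal of $k[x]$, we get $g\in D$. Thus
$B=A[w,\tau]$, and (2) is proved. \qed

\begin{remark}
The last gluing can be replaced by general theorems. The two charts show that
the finitely presented $A$-algebra $B$ is locally a polynomial ring in two
variables. By the theorem of Bass, Connell and Wright \cite{BCW},
$B\cong\operatorname{Sym}_A(M)$ for a finitely generated projective $A$-module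
$M$ of rank $2$, and $M$ is free over $A=k^{[2]}$ by Seshadri's theorem, a
case of the Quillen--Suslin theorem.
\end{remark}

\begin{thebibliography}{9}

\bibitem{BCW}
Bass, Connell and Wright,
\emph{Locally polynomial algebras are symmetric algebras},
Invent. Math. 38 (1977).

\bibitem{FAF}
\emph{Families of Affine Fibrations},
\texttt{http://aix1.uottawa.ca/\%7Eddaigle/articles/AffineFibrations.pdf}.

\end{thebibliography}
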